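# A number $\alpha>2$ for which $\{\xi\alpha^n\}$ cannot stay below $1/2$

## 1. The guess that every $\alpha>2$ lies in $Z$

Fix a real number $\alpha>1$ and look at the numbers $\xi\alpha,\ \xi\alpha^2,\ \xi\alpha^3,\dots$ Can one choose $\xi\ne0$ so that every one of them has fractional part below $1/2$? The larger $\alpha$ is, the more freedom one seems to have. The first guess is that for $\alpha>2$ such a $\xi$ always exists. These notes show that the guess is wrong, although it passes the easy tests.

For real $t$ write $[t]$ for the integral part and $\{t\}=t-[t]$ for the fractional part.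

**Definition.** $Z$ is the set of $\alpha>1$ for which there is a real $\xi\neq0$ with $\{\xi\alpha^n\}<1/2$ for every $n\in\mathbb N$. $S$ is the set of $\alpha>1$ such that for every real $\xi\ne0$ one has $\{\xi\alpha^n\}\ge 1/2$ for infinitely many $n\in\mathbb N$.

If $\{\xi\alpha^n\}<1/2$ for all $n\ge N$, then $\xi\alpha^N$ in place of $\xi$ works for all $n\geq 0$. So "for every $n$" may be replaced by "for all large $n$" in the definition of $Z$, it does not matter whether $\mathbb N$ starts at $0$ or $1$, and $(1,\infty)$ is the disjoint union of $S$ and $Z$. Since $\{t\}<1/2$ exactly when $[2t]$ is even, $\alpha\in Z$ also means that some $\xi\ne0$ makes all $[\xi\alpha^n]$ even. The question, from "Even and odd integral parts of powers of a real number", is: **does $S$ contain an element greater than $2$?**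

We test the guess "no".

*Integers.* If $\alpha\ge2$ is an integer, $\xi=1$ gives $\{\xi\alpha^n\}=0$. So $2,3,4,\ldots\in Z$.

*All $\alpha\ge3$.* Put $k_0=1$ and $k_{n+1}=\lceil\alpha k_n\rceil$. Then
$$\alpha k_n\le k_{n+1},\qquad k_{n+1}+\tfrac12<\alpha k_n+\tfrac32\le\alpha\left(k_n+\tfrac12\right),$$
so the closed intervals $\alpha^{-n}[k_n,k_n+\frac12]$ are nested. Let $\xi$ be a common point; $\xi\ge1$. We have $k_n\le\xi\alpha^n$, and $\xi\alpha^{n+1}\le k_{n+1}+\frac12<\alpha(k_n+\frac12)$ gives $\xi\alpha^n<k_n+\frac12$. So $\alpha\in Z$.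

For $2<\alpha<3$ this construction stops at a precise place. The stretched interval is $[a,a+\alpha/2]$ with $a=\alpha k_n$, and it contains a full interval $[k,k+\frac12]$ with $k$ an integer only if $\lceil a\rceil-a\le(\alpha-1)/2$. For $\alpha=2.06$ this fails whenever $\{a\}\in(0,0.47)$.

*A quadratic number in $(2,3)$.* Let $\alpha=(3+\sqrt5)/2=2.618\ldots$, with conjugate $\alpha'=(3-\sqrt5)/2=0.381\ldots$. Then $\alpha^n+\alpha'^n\in\mathbb Z$, so for $\xi=-1$ we get $\{-\alpha^n\}=\alpha'^n<1/2$ for $n\ge1$. So $\alpha\in Z$. Here the conjugate that controls the fractional parts is *positive*.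

Two more facts are known: $(3q-2)/q\in Z$ for every integer $q\ge3$ (for example $7/3$, $5/2$, $13/5$), and the elements of $S$ found explicitly so far, for instance $\sqrt2$ and $(1+\sqrt5)/2$, are algebraic integers in $(1,2)$. There is also a heuristic for the threshold $2$. If the conditions $\{\xi\alpha^j\}<1/2$, $0\le j<n$, were independent events of probability $1/2$ for random $\xi\in[0,1)$, the surviving $\xi$ would have total length $2^{-n}$, and after stretching by $\alpha^n$ total length $(\alpha/2)^n$. This grows exactly when $\alpha>2$.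

## 2. The golden ratio and $\sqrt2$: carries that must vanish

Here is how membership in $S$ can be proved by hand.

*$\sqrt2\in S$.* Suppose $f_n=\{\xi 2^{n/2}\}<\frac12$ for all large $n$, with $\xi\neq 0$. Then $f_{n+2}=2f_n-s_n$ with $s_n\in\mathbb Z$ and $s_n=2f_n-f_{n+2}\in(-\frac12,1)$, so $s_n=0$. Thus $f_{n+2j}=2^jf_n$ for all $j$, and boundedness forces $f_n=0$ for all large $n$. So $\xi2^{n/2}$ is a nonzero integer for all large $n$, and the ratio of two consecutive ones is $\sqrt2$, which is irrational: a contradiction.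

*$\varphi=(1+\sqrt5)/2\in S$.* Suppose $f_n=\{\xi\varphi^n\}<\frac12$ for all large $n$, $\xi\ne0$, and $k_n=[\xi\varphi^n]$. From $\varphi^{n+1}=\varphi^n+\varphi^{n-1}$ we get $f_{n+1}=f_n+f_{n-1}-s_n$ with an integer "carry" $s_n=f_n+f_{n-1}-f_{n+1}\in(-\frac12,1)$, so $s_n=0$. Hence $f_n=a\varphi^n+b\psi^n$ with $\psi=(1-\sqrt5)/2<0$. As $f_n$ is bounded, $a=0$. If $b=0$, then $\xi\varphi^n=k_n$ would be an integer for all large $n$ and $\varphi$ would be rational. So $b\ne0$, and $f_n=b\psi^n$ is negative for infinitely many $n$: a contradiction.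

Three things were used: the carries are forced, the integers $k_n$ force the coefficient of a conjugate to be nonzero, and that conjugate is negative. For an $\alpha$ above $2$ the first point is what will fail.

## 3. The quintic $x^5-2x^4-x+1$

Let
$$P(x)=x^5-2x^4-x+1=x^4(x-2)-(x-1). \tag{1}$$
Here $P(2.058)<-0.017$ and $P(2.06)>0.02$, so $P$ has a real root $\alpha\in(2.058,2.06)$; $\alpha=2.0589\ldots$

**Theorem 1.** If $\xi\in\mathbb R$ and $\{\xi\alpha^n\}<1/2$ for all sufficiently large $n$, then $\xi=0$. Hence $\alpha\in S$, and $S$ contains an element greater than $2$.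

**Theorem 2.** (a) For every $\xi\ne0$, $\{\xi\alpha^n\}\in(\frac12,1)$ for infinitely many $n$ and $\{\xi\alpha^n\}\in(0,\frac12)$ for infinitely many $n$. (b) The constant $\frac12$ is sharp: there is $\xi\ne0$ with $\limsup_n\{\xi\alpha^n\}=\frac12$. (c) $\alpha^{1/m}\in S$ for every $m\ge1$.

We first collect the algebra. The aim of the next lemma is that, among the conjugates of $\alpha$ other than $\alpha$, a *negative real* one strictly dominates.

**Lemma A.** $P$ is irreducible over $\mathbb Q$. Its zeros other than $\alpha$ lie in $|z|<1$; they are real numbers $\beta\in(-0.9,-0.899)$ and $r\in(0.695,0.7)$ and a pair of complex conjugates $\gamma,\gamma'$ with $|\gamma|<0.882<|\beta|$.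

*Proof.* On $|z|=1$ put $c=\operatorname{Re}z$. Then $|z-1|^2=2-2c<5-4c=|z-2|^2$, because $3-2c>0$. By (1) and Rouché's theorem, $P$ has as many zeros in $|z|<1$ as $z^4(z-2)$, namely four, and none on $|z|=1$. The fifth zero is $\alpha$.

If $P$ were reducible, Gauss's lemma would give a monic nonconstant factor in $\mathbb Z[x]$ not vanishing at $\alpha$. Its zeros lie in $|z|<1$, so its constant term has modulus less than $1$; it is an integer, and nonzero as $P(0)=1$. This is impossible.

Next, $P(-0.9)=-0.00269<0$, $P(-0.899)>0.005$, $P(0.7)=-0.01213<0$ and $P(0.695)>0.0005$. This gives $\beta$ and $r$. The product of all five zeros is $-1$ and their sum is $2$, so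
$$\gamma\gamma'=\frac1{\alpha r|\beta|}\in(0.77,0.7778),\qquad \gamma+\gamma'=2-\alpha-r-\beta\in(0.139,0.147),$$
since $2.06\cdot0.7\cdot0.9=1.2978$ and $2.058\cdot0.695\cdot0.899>1.2858$. As $0.147^2<4\cdot0.77$, the two are non-real, hence conjugate, and $|\gamma|^2<0.7778<0.882^2$. ∎

Write $\alpha_1,\dots,\alpha_5$ for the zeros of $P$; they are distinct and nonzero. We call a sequence *homogeneous* if, for large $n$,
$$v_{n+1}=2v_n+v_{n-3}-v_{n-4}. \tag{2}$$
For example $v_n=\alpha_i^n$ is homogeneous. The next lemma replaces "$\varphi$ is irrational" from Section 2.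

**Lemma B.** Let $v_n\in\frac14\mathbb Z$ be homogeneous. Then for large $n$, $v_n=\sum_ib_i\alpha_i^n$ with unique coefficients $b_i$; $b_i$ is real if $\alpha_i$ is real; and if one $b_i$ is $0$, then all are.

*Proof.* Let (2) hold for $n\ge N+4$. The Vandermonde system $\sum_ib_i\alpha_i^{N+k}=v_{N+k}$, $0\le k\le4$, has a unique solution. Both sides of $v_n=\sum_i b_i\alpha_i^n$ satisfy (2) and agree at five consecutive indices, so they agree for $n\ge N$. To find $b_i$, divide: for a zero $t$ of $P$,
$$\frac{P(x)}{x-t}=\sum_{k=0}^4c_k(t)x^k,\qquad c_4=1,\ c_3=t-2,\ c_2=t^2-2t,\ c_1=t^3-2t^2,\ c_0=t^4-2t^3-1 .$$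
Setting $x=\alpha_j$ and $t=\alpha_i$, the sum is $P'(\alpha_i)\neq0$ if $i=j$ and $0$ otherwise. Multiplying the $k$-th equation of the system by $c_k(\alpha_i)$ and adding, we get
$$b_i=\frac{\alpha_i^{-N}}{P'(\alpha_i)}H(\alpha_i),\qquad H(t)=\sum_{k=0}^4c_k(t)v_{N+k}\in\mathbb Q[t].$$
So $b_i$ is real for real $\alpha_i$. If $b_i=0$, then $H(\alpha_i)=0$, so the irreducible $P$ divides $H$, and all $b_j$ vanish. ∎

## 4. Carries $0$ and $1$, and the two patterns that $\beta$ excludes

From now until the end of Section 8 we argue by contradiction: $\xi\neq0$, $f_n:=\{\xi\alpha^n\}<\frac12$ for all large $n$, and $k_n=[\xi\alpha^n]$. All statements are for large indices. Since $\alpha^{n+1}=2\alpha^n+\alpha^{n-3}-\alpha^{n-4}$,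
$$f_{n+1}=2f_n+f_{n-3}-f_{n-4}-s_n,\qquad s_n=k_{n+1}-2k_n-k_{n-3}+k_{n-4}\in\mathbb Z. \tag{3}$$

**Step 1: the carries are $0$ or $1$.** We have $s_n=2f_n+f_{n-3}-f_{n-4}-f_{n+1}\in(-1,\frac32)$, so $s_n\in\{0,1\}$. This is the point where the golden-ratio argument stops: the carry $1$ is allowed.

**Definition.** An index $n$ with $s_n=1$ is a *one*. A *gap* is the difference of two consecutive ones; the gap *at* $n$ is the gap from the one $n$ to the next one.

*Example.* Let $p_n=\frac12$ if $3\mid n$ and $p_n=\frac14$ otherwise. Then (3) holds for $p$ with $s_n=1$ if $3\mid n$ and $s_n=0$ otherwise: for $n\equiv0,1,2\pmod 3$ it reads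
$$\tfrac14=1+\tfrac12-\tfrac14-1,\qquad \tfrac14=\tfrac12+\tfrac14-\tfrac12,\qquad \tfrac12=\tfrac12+\tfrac14-\tfrac14 .$$
All gaps are $3$, and all values lie in the closed interval $[0,\frac12]$.

**Lemma 0.** Two ones are never at distance $1$ or $4$.

*Proof.* Adding two instances of (3), and using $0\le f<\frac12$,
$$s_n+s_{n+1}=2f_n+f_{n+1}+f_{n-2}-f_{n-4}-f_{n+2}<2,$$
$$s_n+s_{n+4}=f_n+f_{n-3}+2f_{n+4}-f_{n-4}-f_{n+5}<2. \qquad ∎$$

**Step 2: there are infinitely many ones.** Here the golden-ratio argument does apply. If there are finitely many ones, $f_n$ is homogeneous, so $f_n=\sum_ic_i\alpha_i^n$ for large $n$. It is bounded, so the coefficient at $\alpha$ is $0$. The integers $k_n=\xi\alpha^n-f_n$ are homogeneous with coefficient $\xi\ne0$ at $\alpha$, so by Lemma B no $c_i$ with $\alpha_i\neq\alpha$ vanishes, and $c_\beta$ is real. By Lemma A, $f_n=c_\beta\beta^n(1+o(1))$ with $\beta<0$, so $f_n<0$ infinitely often: a contradiction.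

**Step 3: the ones are not eventually exactly a residue class modulo $3$.** Suppose they are exactly the $n\equiv n_1\pmod3$. Shift the example so that $p_n=\frac12$ for $n\equiv n_1$ and $\frac14$ otherwise. Then $p$ satisfies (3) with the carries of $f$, so $e_n=f_n-p_n$ is bounded and homogeneous: $e_n=\sum_{\alpha_i\ne\alpha}c_i\alpha_i^n$. Also $k_n+p_n=\xi\alpha^n-e_n\in\frac14\mathbb Z$ is homogeneous with coefficient $\xi\neq0$ at $\alpha$, so all these $c_i$ are nonzero. For $n=n_1+3j$ the condition $f_n<\frac12$ says $e_n<0$. But $e_n=c_\beta\beta^{n_1+3j}(1+o(1))$ alternates in sign with $j$, because $\beta<0$ and $3$ is odd: a contradiction.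

*Remark.* Inequalities alone cannot do what Steps 2 and 3 do. For $0<\varepsilon<\frac14$ the sequences $\varepsilon r^n$ and $p_n-\varepsilon r^n$ ($n\ge0$) lie in $[0,\frac12)$ and satisfy (3), the first with all carries $0$, the second with the carries of $p$. They are excluded only because the $k_n$ are integers. Apart from these two carry patterns, inequalities suffice, and this is the core of the proof:

**Proposition.** All but finitely many gaps equal $3$.

The proposition contradicts Step 3 and so proves Theorem 1. Its proof occupies Sections 5–8.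

*Convention.* "No gap equals $G$" means that only finitely many gaps do; the same holds for patterns of gaps. After each lemma we discard a finite initial part of the sequence of ones. Each proof involves boundedly many neighboring gaps, so we may assume that the earlier lemmas hold for all gaps that occur. "Preceded" and "followed" refer to the adjacent gap.

## 5. Five coordinates around a one

A window of five consecutive $f$'s and the positions of the ones determine everything. The purpose of this section is to turn "the gaps near $n$ are such and such" into explicit linear inequalities in five numbers.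

Let $n$ be a one. Put
$$E=f_{n-4},\quad g=f_{n-5},\quad x=f_{n+1},\quad y=f_{n+2},\quad Q=1+E-2f_n,\qquad \sigma=x+y .$$
By Lemma 0, $s_{n\pm1}=0$. Solving (3) at $n$, at $n+1$ and at $n-1$ in turn, we get
$$f_n=\tfrac{1+E-Q}2,\quad f_{n-3}=Q+x,\quad f_{n-2}=Q+y-x,\quad f_{n-1}=\tfrac{1-E-Q+2g}4. \tag{4}$$
Indeed $x=2f_n+f_{n-3}-E-1$ gives the second formula, $y=2x+f_{n-2}-f_{n-3}$ the third, and $f_n=2f_{n-1}+E-g$ the last. All $f$'s lie in $[0,\frac12)$, so
$$0\le E<Q,\qquad 0\le x,y,g<\tfrac12,\qquad Q+x<\tfrac12,\qquad Q+y-x<\tfrac12. \tag{5}$$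
The first inequality is $f_n<\frac12$. In particular $Q>0$ and $E<Q<\frac12$.

**Forward expansion.** Let $X_j=f_{n+j}$ for $-3\le j\le2$ and $X_{j+1}=2X_j+X_{j-3}-X_{j-4}$ for $j\ge2$; that is, we ignore later carries. Let $\kappa_k=0$ for $k\le0$, $\kappa_1=1$, $\kappa_{k+1}=2\kappa_k+\kappa_{k-3}-\kappa_{k-4}$ for $k\ge1$, so
$$\kappa_1,\dots,\kappa_{11}=1,2,4,8,17,35,72,148,305,628,1293 .$$
The difference $D_j=X_j-f_{n+j}$ vanishes for $j\le2$ and satisfies $D_{j+1}=2D_j+D_{j-3}-D_{j-4}+s_{n+j}$ for $j\geq 2$. By linearity a one at $n+i$ contributes $\kappa_{j-i}$ to $D_j$: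
$$f_{n+j}=X_j-\sum_{2\le i<j,\ s_{n+i}=1}\kappa_{j-i}\in[0,\tfrac12). \tag{6}$$
So $X_j=f_{n+j}$ if there is no one in $[n+1,n+j-1]$, and $X_{G+1}\ge1$ if the gap is $G$. Starting from (4) and using the recurrence, we find the coefficients of $4X_j$:

|$j$|$x$|$y$|$1$|$E$|$Q$|$g$|
|-|-|-|-|-|-|-|
|3|4|4|1|−1|−5|2|
|4|8|8|3|1|−11|2|
|5|20|16|4|0|−20|4|
|6|36|36|8|0|−40|8|
|7|76|72|17|−1|−85|18|
|8|156|148|36|0|−176|36|
|9|324|304|73|−1|−361|74|
|10|664|628|150|−2|−742|152|
|11|1368|1292|309|−5|−1529|314|
|12|2816|2660|637|−9|−3149|646|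
|13|5800|5476|1311|−19|−6483|1330|
|14|11940|11276|2699|−39|−13347|2738|
|15|24584|23216|5557|−81|−27481|5638|
|16|50616|47800|11442|−166|−56582|11608|
|17|104216|98416|23558|−342|−116498|23900|
|18|214572|202632|48504|−704|−239860|49208|

For example $4X_3=8y+(1-E-Q+2g)-4(Q+y-x)$ is the first row.

**Backward expansion.** Equation (3) at $m$ reads $f_{m-4}=2f_m+f_{m-3}-f_{m+1}-s_m$. Let $V_j=f_{n-j}$ for $1\le j\le5$ and $V_{i+4}=2V_i+V_{i+3}-V_{i-1}$ for $i\ge2$. Let $\nu_k=0$ for $k<4$, $\nu_4=1$, $\nu_{k+4}=2\nu_k+\nu_{k+3}-\nu_{k-1}$ for $k\geq1$, so $\nu_4,\dots,\nu_{10}=1,1,1,1,3,4,5$. As before,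
$$f_{n-j}=V_j-\sum_{i\ge2,\ s_{n-i}=1}\nu_{j-i}\in[0,\tfrac12), \tag{7}$$
and only ones with $i\le j-4$ matter. The coefficients of $4V_j$ are:

|$j$|$x$|$y$|$1$|$E$|$Q$|$g$|
|-|-|-|-|-|-|-|
|6|−8|8|−1|1|9|2|
|7|4|4|−1|1|13|2|
|8|0|4|−1|9|9|2|
|9|0|4|−1|5|9|10|
|10|−16|20|−3|7|27|10|
|11|0|20|−4|8|44|12|
|12|−4|24|−5|25|49|14|
|13|−4|28|−6|26|58|32|

*Test of the tables.* For the example $p$ with $n\equiv 0\pmod 3$ we have $x=y=E=Q=g=\frac14$, on the boundary of (5): $E=Q$ and $Q+x=\frac12$. The last forward row gives $4X_{18}=\frac{225848}4+48504=104966$, so $X_{18}=26241.5$. The ones at $n+3,n+6,\dots,n+15$ contribute $\kappa_{15}+\kappa_{12}+\kappa_9+\kappa_6+\kappa_3=23235+2662+305+35+4=26241$ (continuing the $\kappa$-recurrence), and $26241.5-26241=\frac12=p_{n+18}$. Backward, $V_7=\frac54$, the one at $n-3$ contributes $\nu_4=1$, and $\frac54-1=\frac14=p_{n-7}$.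

**How inequalities are read off.** All $\kappa$'s and $\nu$'s used are nonnegative, so to get a *lower* bound for $X_j$ or $V_j$ it is enough to know some of the ones; for an *upper* bound all relevant ones must be known. In $X_j$ the coefficient of $Q$ is negative: an upper bound for $X_j$ bounds $Q$ from below, a lower bound for $X_j$ bounds $Q$ from above. In $V_j$ it is positive. Pairs of opposite bounds are combined so that $Q$ disappears. When we say that two inequalities are *combined with multipliers* $a,b$, we multiply the first by $a$ and the second by $b$, so that the $Q$-terms agree, and compare.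

Let $h_1,h_2,\dots$ be the gaps preceding $n$, the most recent first; the earlier ones are at $n-h_1,\ n-h_1-h_2,\dots$. The following readings recur (F5, F6 and F8 are divided by $2$, $2$, $4$).

|label|valid when|from|reading|
|-|-|-|-|
|F3|gap at $n$ $\ge3$|$X_3\ge0$|$5Q\le1+4\sigma+2g-E$|
|F5|gap $\ge5$|$X_5<\frac12$|$10Q>1+10x+8y+2g$|
|F6|gap $\ge6$|$X_6<\frac12$|$20Q>3+18\sigma+4g$|
|F7|gap $\ge7$|$X_7<\frac12$|$85Q>15+76x+72y-E+18g$|
|F8|gap $\ge8$|$X_8<\frac12$|$44Q>8.5+39x+37y+9g$|
|F9|gap $\ge9$|$X_9<\frac12$|$361Q>71+324x+304y-E+74g$|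
|F11|gap $\ge11$|$X_{11}<\frac12$|$1529Q>307+1368x+1292y-5E+314g$|
|B6|$h_1\ge3$|$V_6<\frac12$|$9Q-8x+8y+2g+E<3$|
|B7|$h_1\ge5$|$V_7<\frac12$|$13Q+4\sigma+2g+E<3$|
|B8|$h_1=3$|$V_8\ge\nu_5=1$|$9Q+4y+2g+9E\ge5$|
|B12|$h_1=h_2=3$|$V_{12}\ge\nu_9+\nu_6=5$|$49Q-4x+24y+14g+25E\ge25$|

B6 needs $s_{n-2}=0$, and B7 needs $s_{n-2}=s_{n-3}=0$. Each lemma below states that a system of linear inequalities has no solution, and its proof is a combination that shows this. Decimals are rounded in the safe direction, so that each printed inequality is a weakening of the exact one.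

## 6. No gap equals $5$, $6$ or $2$

By Lemma 0 no gap is $1$ or $4$. We now remove the other short gaps except $3$. The order matters: each lemma restricts the neighbors in the next one.

**Lemma 1.** A gap $2$ is preceded by a gap $3$.

*Proof.* At its start $n$, $X_3\ge1$ reads
$$5Q\le4\sigma+2g-3-E. \tag{8}$$
Now $s_{n-1}=0$, and $s_{n-2}=0$ because $n-2$ has distance $4$ from the one $n+2$. If also $s_{n-3}=0$, then $V_7=f_{n-7}<\frac12$, which is the inequality B7. Inserting $4\sigma+2g\ge3+E+5Q$ from (8) gives $18Q+2E<0$, impossible. So $n-3$ is a one and $h_1=3$. ∎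

**Lemma 2.** No gap equals $5$.

*Proof.* The gap after a $5$ is not $1$ or $4$ (Lemma 0) and not $2$ (Lemma 1). So it is $3$ or at least $5$.

(a) *A gap $5$ at $n$, then $3$.* The purpose is to squeeze $Q$ between the ones $n+5$ and $n+8$. By (6), $X_8<\kappa_3+\frac12=\frac92$ and $X_{10}\ge\kappa_5+\kappa_2=19$:
$$44Q>4.5+39x+37y+9g,\qquad 371Q\le37+332x+314y-E+76g. \tag{9}$$
Combining with multipliers $371,44$:
$$1669.5+14469x+13727y+3339g<1628+14608x+13816y-44E+3344g,$$
that is, $41.5+44E<139x+89y+5g$. On the other hand, inserting $Q<\frac12-x$ and $Q<\frac12+x-y$ from (5) in the first inequality of (9) gives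
$$83x+37y+9g<17.5,\qquad -5x+81y+9g<17.5 .$$
$1.7$ times the first plus $0.33$ times the second is $139.45x+89.63y+18.27g<35.525$. So $139x+89y+5g<35.6$, a contradiction.

(b) *A gap $5$ followed by $H\ge5$.* Let $n$ be the start of the second gap, so $h_1=5$ and B7 holds. Since $n-5$ is a one, $V_9\ge\nu_4=1$: $9Q+4y+10g+5E\ge5$. Five times B7 minus this gives
$$56Q+20x+16y<10. \tag{10}$$
With $E<Q$, the $V_9$-inequality gives $14Q+4y+10g>5$, while $14Q+4y<2.5$ by (10). So $g>\frac14$.

If $H\ge6$, F6 gives $20Q>3+4g>4$, so $56Q>11.2$, against (10). If $H=5$, F5 gives $10Q>1.5+8y$. With (10), $5.6(1.5+8y)<56Q<10-16y$, so $60.8y<1.6$ and $y<0.027$. The gap after this second $5$ is not $3$ by (a), so it is at least $5$. At $m=n+5$, with coordinates $Q',x',\dots$, F5 gives $Q'>0.1$. But by (4), $Q'=f_{m-3}-f_{m+1}\le f_{m-3}=f_{n+2}=y<0.027$: a contradiction. ∎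

**Lemma 3.** No gap equals $6$.

*Proof.* Let the gap at $n$ be $6$. We have F6, and $X_7\ge1$:
$$85Q\le13+76x+72y-E+18g. \tag{11}$$
Inserting $Q<\frac12-x$ and $Q<\frac12+x-y$ in F6 gives $38x+18y+4g<7$ and $-2x+38y+4g<7$, so
$$x<0.185,\qquad y<0.194. \tag{12}$$
The next gap is not $1,4,5$, and not $2$ by Lemma 1. So it is $3$ or at least $6$.

*Next gap $\ge6$.* $X_{12}<\kappa_6+\frac12=35.5$ reads $3149Q>495+2816x+2660y-9E+646g$. Combining with (11), multipliers $85,3149$:
$$42075+239360x+226100y-765E+54910g<40937+239324x+226728y-3149E+56682g,$$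
so $1138+36x+2384E<628y+1772g<1008$ by (12), a contradiction.

*Next gap $3$, then $\ge6$.* $X_{11}\ge\kappa_5+\kappa_2=19$ and $X_{14}<\kappa_8+\kappa_5+\frac12=165.5$ read
$$1529Q\le233+1368x+1292y-5E+314g,\qquad 13347Q>2037+11940x+11276y-39E+2738g .$$
Combining with multipliers $13347,1529$:
$$3114573+18256260x+17241004y-59631E+4186402g$$
$$<3109851+18258696x+17244324y-66735E+4190958g,$$
so $4722+7104E<2436x+3320y+4556g<3400$ by (12), a contradiction.

*Next gap $3$, then $3$ or $2$.* This is the only remaining possibility. Here $X_{14}\ge\kappa_8+\kappa_5+\kappa_2=167$ (or, if the last gap is $2$, $X_{14}\ge\kappa_8+\kappa_5+\kappa_3=169$), and $X_9<\kappa_3+\frac12$: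
$$361Q>55+324x+304y-E+74g, \tag{13}$$
$$13347Q\le2031+11940x+11276y-39E+2738g. \tag{14}$$
F6 and (14), with multipliers $13347,20$:
$$40041+240246\sigma+53388g<40620+238800x+225520y-780E+54760g,$$
$$1446x+14726y+780E<579+1372g. \tag{15}$$
(13) and (14), with multipliers $13347,361$:
$$734085+4324428x+4057488y-13347E+987678g<733191+4310340x+4070636y-14079E+988418g,$$
$$13148y+740g>894+14088x+732E. \tag{16}$$
Dividing (15) by $14726$ and (16) by $13148$,
$$0.067995-0.056283g+1.071493x+0.055673E<y<0.039319+0.093169g-0.098193x-0.052967E. \tag{17}$$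
In particular
$$y<0.03932+0.09317g-0.09819x,\qquad y>0.06799-0.05629g+1.0714x, \tag{18}$$
and comparing the two ends of (17),
$$0.02867+1.1696x+0.1086E<0.14946g. \tag{19}$$
The predecessor is $2$, $3$ or at least $6$. We exclude each.

– $h_1\ge6$: B7 and F6, with multipliers $20,13$, give $39+234\sigma+52g+80\sigma+40g+20E<60$, so $314\sigma+92g+20E<21$. But (16) gives $314y>21.34-17.7g$, so $21.34+74g<21$, a contradiction.

– $h_1=3$: B6 and B8 hold. Their difference is $8E+8x-4y>2$, so $E>\frac14-x+\frac y2$. B6 and F6, with multipliers $20,9$: $27+162\sigma+36g-160x+160y+40g+20E<60$, that is, $0.1x+16.1y+3.8g+E<1.65$. Insert the lower bound (18), by which $16.1y>1.0946-0.9063g+17.249x$, and $E>\frac14-x$: this gives $2.89g+16x<0.31$, so $g<0.11$. But (19) gives $g>0.19$, a contradiction.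

– $h_1=2$: by Lemma 1, $h_2=3$. So $n-2,n-5$ are ones and $V_{10}\ge\nu_8+\nu_5=4$: $27Q-16x+20y+10g+7E\ge19$. Bounding $Q$ by (14), and dividing by $13347$,
$$8.16x+42.82y+15.54g+7E\ge14.89 .$$
By (19), $7E<9.64g-1.846-75x$; by (18), $42.82y<1.684+3.99g-4.2x$. So the left side is less than $29.17g-0.162-71x<29.2g-0.16<14.45$, a contradiction. ∎

**Lemma 4.** No gap equals $2$.

*Proof.* Let the gap at $n$ be $2$. By Lemma 1, $h_1=3$. So (8) and B8 hold. The next gap is not $1,4,5,6$, and not $2$ (Lemma 1). So it is $3$ or at least $7$.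

(a) *$2$, then $3$, then $2$ or $3$.* The ones are $n+2,n+5$ and $n+7$ or $n+8$. $X_5<\kappa_3+\frac12$ gives $5x+4y+g<3.5+5Q$. $X_{10}\ge\kappa_8+\kappa_5+\kappa_2=167$ (or $\ge\kappa_8+\kappa_5+\kappa_3=169$) gives $332x+314y+76g\ge259+371Q+E$. Subtracting $66.4$ times the former from the latter, $48.4y+9.6g>26.6+39Q$. As $y,g<\frac12$, $39Q<2.4$ and $Q<0.062$. But B8 with $E<Q$ gives $18Q>5-4y-2g>2$, so $Q>\frac19$, a contradiction.

(b) *$2$, then $3$, then $\ge7$.* Let $n$ now denote the start of the gap $\ge7$; so $h_1=3$, $h_2=2$, $h_3=3$. B6 holds, and $V_9\ge\nu_6+\nu_4=2$: $9Q+4y+10g+5E\ge9$. The difference, divided by $4$, is $2x-y+2g+E>1.5$. We bound $g$ and $x$. F7 and B6, with multipliers $9,85$: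
$$135+684x+648y-9E+162g-680x+680y+170g+85E<255,$$
so $4x+1328y+332g+76E<120$ and $2g<0.723-0.457E$. F7 with $Q<\frac12-x$ gives $161x<27.5+E$, so $2x<0.342+0.0125E$. Hence $1.5<2x+2g+E<1.065+0.556E<1.35$, a contradiction.

(c) *$2$, then $\ge7$.* Let $n$ again be the start of the gap $2$. By (a) and (b) a gap $2$ is never followed by $3$. As $h_1=3$, we get $h_2\ne2$, so $h_2\ge3$ and $V_9<\nu_6+\frac12=\frac32$: $9Q+4y+10g+5E<7$. The one $n+2$ is the only one in $[n+1,n+8]$, so $X_9<\kappa_7+\frac12=72.5$: $361Q>324x+304y+74g-E-217$. With (8), multipliers $5,361$: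
$$1620x+1520y+370g-5E-1085<1444x+1444y+722g-1083-361E,$$
so $176x+76y+356E<2+352g$. Next, $X_5\ge\kappa_3=4$ gives $5x\ge3+5Q-4y-g$, so $176x\ge105.6+176Q-140.8y-35.2g$ and
$$103.6+176Q-64.8y+356E<387.2g .$$
By B8, $356E\ge\frac{356}9(5-9Q-4y-2g)$, so
$$301.37-180Q-223.03y<466.32g .$$
Finally, nine times the $V_9$-inequality minus five times B8 is $36Q+16y+80g<38$, so $g<0.475-0.45Q-0.2y$. Inserting this gives $79.8+29.8Q<129.8y$, so $y>0.6$, a contradiction. ∎

So all gaps are $3$ or at least $7$. Call a gap $\ge7$ *large*. For a large gap at $n$, F7 holds, and with $Q+x<\frac12$ as in (b) above,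
$$161x<27.5+E,\qquad\text{so}\qquad x<0.174. \tag{20}$$

## 7. Large gaps equal $7$

The aim is to leave only gaps $3$ and $7$. We need to know what surrounds a large gap before we can bound it.

**Lemma 5.** No gap equals $8$.

*Proof.* Let the gap at $n$ be $8$. F8 holds, and $X_9\ge1$: $361Q\le69+324x+304y-E+74g$. Combining with multipliers $361,44$:
$$3068.5+14079x+13357y+3249g<3036+14256x+13376y-44E+3256g,$$
so $32.5+44E<177x+19y+7g$. F8 with $Q<\frac12-x$ gives $83x+37y+9g<13.5$, so $177x+19y+7g\le\frac{177}{83}(83x+37y+9g)<28.8$, a contradiction. ∎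

**Lemma 6.** (i) If a large gap is preceded by a large gap, both equal $7$. (ii) There are no three consecutive large gaps.

*Proof.* Let the gap at $n$ be large, $h_1\ge7$. There is no one among $n-2,\dots,n-6$, so $V_{10}<\frac12$: $27Q-16x+20y+10g+7E<5$. With F7, multipliers $85$ and $27$:
$$405+2052x+1944y-27E+486g-1360x+1700y+850g+595E<425,$$
so $692x+3644y+1336g+568E<20$, and $x<0.029$, $E<0.036$.

If the gap at $n$ is at least $8$, then F8 and the $V_{10}$-inequality, with multipliers $27,44$, give
$$229.5+1053x+999y+243g<220+704x-880y-440g-308E,$$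
impossible. If $h_1\ge8$, then $V_{11}<\frac12$, so $20y+8E+44Q+12g<6$ and $Q<0.14$; but F7 gives $85Q>15-E>14.9$, so $Q>0.17$. This proves (i).

For (ii), suppose in addition that the gap at $n$, which is $7$ by (i), is followed by a large gap. The one $n+7$ is then the only one in $[n+1,n+13]$. $X_{14}<\kappa_7+\frac12=72.5$ and $X_9\ge\kappa_2=2$ read
$$13347Q>2409+11940x+11276y-39E+2738g, \tag{21}$$
$$361Q\le65+324x+304y-E+74g. \tag{22}$$
Combining with multipliers $361,13347$:
$$869649+4310340x+4070636y-14079E+988418g<867555+4324428x+4057488y-13347E+987678g,$$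
$$2094+13148y+740g<14088x+732E. \tag{23}$$
By $x<0.029$ and $E<0.036$ the right side is less than $440$, a contradiction. ∎

Note that (21)–(23) hold for *every* gap $7$ followed by a large gap; Lemma 9 will use them again.

**Lemma 7.** The pattern large, $3$, large does not occur.

*Proof.* Let $n$ start the last gap: $h_1=3$, $h_2\ge7$. B8 gives $9E\ge5-9Q-4y-2g$. Among the ones at $n-i$ only $i=3$ is relevant for $V_{10}$, so $V_{10}<\nu_7+\frac12$: $27Q-16x+20y+10g+7E<9$. We eliminate $E$. Nine times the last inequality, with $63E\ge7(5-9Q-4y-2g)$, gives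
$$180Q-144x+152y+76g<46 .$$
Nine times F3, with the bound for $9E$, gives $36Q\le4+36x+40y+20g$, so $9Q\le1+9x+10y+5g$. F7 with $E<Q$ gives $86Q>15+76x+72y+18g$. Now eliminate $Q$. The last two, with multipliers $86,9$:
$$135+684x+648y+162g<86+774x+860y+430g,\quad\text{so}\quad 49<90x+212y+268g .$$
The first and the last, with multipliers $86,180$:
$$2700+13680x+12960y+3240g-12384x+13072y+6536g<3956,$$
so $1296x+26032y+9776g<1256$. Multiply this by $\frac{268}{9776}$ and use it to replace $268g$: $35.5x+713y+268g<34.5$, so $14.5<54.5x$ and $x>0.26$, contradicting (20). ∎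

*Consequences.* All gaps are $3$ or large. So by Lemma 7 a large gap not preceded by a large gap is preceded by $3,3$, and a large gap not followed by a large gap is followed by $3,3$.

**Lemma 8.** No gap is $\ge9$.

*Proof.* Let the gap at $n$ be $G\ge9$. By Lemma 6(i) its neighbors are not large, so it is preceded by $3,3$ and followed by $3$. Thus F3, F9, B6, B8, B12 hold.

*Inequalities for every $G\ge9$.* B8 minus B6 is $8E+8x-4y>2$:
$$x+E>\tfrac14+\tfrac y2. \tag{24}$$
B12 and F3, with multipliers $5,49$: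
$$176x+316y+168g+76E\ge76. \tag{25}$$
F9 and B6, with multipliers $9,361$: $639+2916x+2736y-9E+666g-2888x+2888y+722g+361E<1083$, so
$$28x+5624y+1388g+352E<444. \tag{26}$$
F9 with $Q<\frac12-x$:
$$685x+304y+74g-E<109.5. \tag{27}$$
We eliminate $g$ by (25), that is, by $168g\ge76-176x-316y-76E$. In (26): $168(28x+5624y+352E)+1388(76-176x-316y-76E)<74592$, so
$$239584x+46352E>30896+506224y. \tag{28}$$
In (27): $168(685x+304y-E)+74(76-176x-316y-76E)<18396$, so
$$102056x+27688y<12772+5792E. \tag{29}$$

*$G=9$.* The ones are $n+9,n+12$. $X_{12}<\kappa_3+\frac12$ and $X_{14}\ge\kappa_5+\kappa_2=19$: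
$$3149Q>619+2816x+2660y-9E+646g,\qquad 13347Q\le2623+11940x+11276y-39E+2738g .$$
Combining with multipliers $13347,3149$:
$$8261793+37585152x+35503020y-120123E+8622162g$$
$$<8259827+37599060x+35508124y-122811E+8621962g,$$
so $13908x+5104y>1966+2688E+200g$. By (29), $x<0.1252+0.0568E-0.2712y$, so $1333y>224+1897E$ and $y>0.16$. But (26) gives $y<0.08$, a contradiction.

*$G=10$.* The ones are $n+10,n+13$. $X_{13}<\kappa_3+\frac12$ and $X_{15}\ge\kappa_5+\kappa_2=19$:
$$6483Q>1293+5800x+5476y-19E+1330g,\qquad 27481Q\le5481+24584x+23216y-81E+5638g .$$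
Combining with multipliers $27481,6483$:
$$35532933+159389800x+150485956y-522139E+36549730g$$
$$<35533323+159378072x+150509328y-525123E+36551154g,$$
so $390+23372y+1424g>11728x+2984E$. By (28), $x>0.1289+2.112y-0.1935E$; then $11728x>1511.7+24769y-2270E$, so $1424g>1121$, against $g<\frac12$.

*$G\ge11$.* Now F11 holds, and $X_6=f_{n+6}\ge0$ reads $10Q\le2+9\sigma+2g$. We combine F11 with four bounds: with F3 (multipliers $5,1529$), with $X_6\ge0$ (multipliers $10,1529$), with B6 (multipliers $9,1529$), and with $Q<\frac12-x$.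
$$6+724x+344y+1504E<1488g, \tag{30}$$
$$12+82g<81x+841y+50E, \tag{31}$$
$$80x+23860y+5884g+1484E<1824, \tag{32}$$
$$2897x+1292y+314g<457.5+5E. \tag{33}$$
(The lines before collecting are $1535+6840x+6460y-25E+1570g<1529+6116\sigma+3058g-1529E$; $3070+13680x+12920y-50E+3140g<3058+13761\sigma+3058g$; $2763+12312x+11628y-45E+2826g-12232x+12232y+3058g+1529E<4587$; $764.5-1529x>307+1368x+1292y-5E+314g$.)

First, a lower bound for $g$. Inserting $E>\frac14-x+\frac y2$ from (24) in (30), $382-780x+1096y<1488g$, so
$$g>0.2567-0.5242x+0.7365y. \tag{34}$$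
Second, an upper bound for $g$. Multiply (31), in the form $841y>12+82g-81x-50E$, by $\frac{23860}{841}=28.371\ldots$ and insert it in (32). The coefficient of $E$ on the left becomes $1484-1418.6>0$ and that term may be dropped; the rest gives
$$g<0.1807+0.2702x. \tag{35}$$
Third, a lower bound for $x$. By (32), $316y<24.157-1.059x-77.927g-19.653E$; with (25), $51.84\le175x+90.08g+56.35E$; with (35), $35.56<199.36x+56.35E$. By (30) and (35), $1504E<1488(0.1807+0.2702x)-6-724x$, so $E<0.1748-0.2140x$. Together $25.7<187.31x$, so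
$$x>0.1372,\qquad E<0.146 .$$
Last, an upper bound for $x$, obtained in two rounds. Inserting (34) and $E<0.146$ in (33), $2732.4x+1523y<377.7$. So $x<0.1383$. Then (34) gives $g>0.184$, and (31) gives $841y>12+82g-81x-50E>12+15.08-11.21-7.3=8.57$, so $y>0.0101$. Hence $2732.4x<377.7-15.3$ and $x<0.1327$, contradicting $x>0.1372$. ∎

Together with Lemma 5: all gaps are $3$ or $7$.

## 8. No gap equals $7$

We first separate the $7$'s from each other, then exclude an isolated $7$.

**Lemma 9.** The pattern $7,7$ does not occur.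

*Proof.* Let $n$ start the first $7$. By Lemma 6(ii) it is not preceded by $7$, so it is preceded by $3,3$. As noted after Lemma 6, (21)–(23) hold. By (23),
$$x>0.1486+0.9332y+0.0525g-0.0520E. \tag{36}$$
(21) with $Q<\frac12-x$ gives $25287x+11276y+2738g-39E<4264.5$, so
$$x<0.1687-0.4459y-0.1082g+0.0016E. \tag{37}$$
Comparing the two,
$$1.3791y+0.1607g<0.0201+0.0536E. \tag{38}$$
The ones $n-3,n-6$ give $V_{10}\ge\nu_7+\nu_4=2$: $27Q-16x+20y+10g+7E\ge11$. With (22), multipliers $361,27$: $2216\le2972x+15428y+5608g+2500E$. By (37), $1714.6<14102.8y+5286.6g+2504.9E$, and then by (38), in the form $14102.8y<205.6+548.2E-1643.2g$,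
$$1509<3643.4g+3053.2E. \tag{39}$$
F3 and (21), with multipliers $13347,5$: $12045+59700x+56380y-195E+13690g<13347+53388\sigma+26694g-13347E$, so $6312x+2992y+13152E<1302+13004g$. By (36),
$$E<0.0284+0.9883g. \tag{40}$$
By (38), $g<0.1251+0.3336E$. Inserting this in (39), $1053<4268.7E$, so $E>0.246$. Inserting it in (40), $0.6703E<0.1521$, so $E<0.228$: a contradiction. ∎

**Lemma 10.** No gap equals $7$.

*Proof.* By Lemmas 9 and 7 every $7$ is preceded by $3,3$ and followed by $3,3$. Let the gap at $n$ be $7$: the ones near $n$ are $n-6,n-3,n,n+7,n+10,n+13$. So B12 holds, and $X_{10}<\kappa_3+\frac12$ reads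
$$371Q>66+332x+314y-E+76g. \tag{41}$$
We distinguish whether the gap $h_3$ before $7$'s two preceding $3$'s is $7$ or not; the first case also tells us what follows in the second.

*Case A: $h_3=7$.* Then $n-3$ and $n-6$ are the only ones relevant for $V_{13}$, so $V_{13}<\nu_{10}+\nu_7+\frac12=6.5$, and $X_{15}\ge\kappa_8+\kappa_5+\kappa_2=167$:
$$58Q-4x+28y+32g+26E<32, \tag{42}$$
$$27481Q\le4889+24584x+23216y-81E+5638g. \tag{43}$$
(42) and (41), with multipliers $371,58$; B12 and (43), with multipliers $27481,49$; (41) and (43), with multipliers $27481,371$: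
$$17772x+28600y+16280g+9588E<8044, \tag{44}$$
$$1094692x+1797128y+660996g+683056E\ge447464, \tag{45}$$
$$3028x+15898y+2570E-3142g<73. \tag{46}$$
(Before collecting, (44) is $3828+19256x+18212y-58E+4408g-1484x+10388y+11872g+9646E<11872$; (45) is $239561+1204616x+1137584y-3969E+276262g-109924x+659544y+384734g+687025E\ge687025$; (46) is $1813746+9123692x+8629034y-27481E+2088556g<1813819+9120664x+8613136y-30051E+2091698g$.)
Now $54$ times (44) plus $68$ times (46), divided by $1000$, gives
$$1165.5x+2625y+665.4g+692.5E<439.4,$$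
while (45) divided by $1000$ gives
$$1094.7x+1797.2y+661g+683.1E\ge447.4 .$$
The unknowns are nonnegative and each coefficient in the second line is at most the one above it: a contradiction. So a $7$ never has $h_3=7$. In particular the pattern $3,3,7,3,3$ is never followed by $7$, since that $7$ would have $h_1=h_2=3$, $h_3=7$.

*Case B: $h_3\neq 7$.* By Case A the gap after $7,3,3$ is $3$, so $n+16$ is also a one, and $X_{18}\ge\kappa_{11}+\kappa_8+\kappa_5+\kappa_2=1460$. For $V_9$ only the one $n-3$ is relevant, so $V_9<\nu_6+\frac12$: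
$$239860Q\le42664+214572x+202632y-704E+49208g, \tag{47}$$
$$9Q+4y+10g+5E<7. \tag{48}$$
(48) and (41), with multipliers $371,9$; (41) and (47), with multipliers $239860,371$; B12 and (47), with multipliers $239860,49$:
$$2988x+4310y+4394g+1846E<2003, \tag{49}$$
$$27308x+139568y+21324E-26808g<-2416, \tag{50}$$
$$9554588x+15685608y+5769232g+5962004E\ge3905964. \tag{51}$$
(Before collecting, (49) is $594+2988x+2826y-9E+684g+1484y+3710g+1855E<2597$; (50) is $15830760+79633520x+75316040y-239860E+18229360g<15828344+79606212x+75176472y-261184E+18256168g$; (51) is $2090536+10514028x+9928968y-34496E+2411192g-959440x+5756640y+3358040g+5996500E\ge5996500$.)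
$2.07$ times (49) plus $0.124$ times (50) gives
$$9571x+26228y+5771.3g+6465E<3847,$$
while (51) divided by $1000$ gives
$$9554.6x+15685.7y+5769.3g+5962.1E\ge3905.9 .$$
Again each coefficient in the second line is at most the one above it: a contradiction. ∎

Hence all but finitely many gaps equal $3$. This proves the Proposition, so the ones are eventually exactly a residue class modulo $3$, which Step 3 of Section 4 excludes. There is thus no $\xi\ne0$ with $\{\xi\alpha^n\}<\frac12$ for all large $n$. This proves Theorem 1: $\alpha\in S$ and $\alpha>2$. ∎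

## 9. Sharpness of $\frac12$, and roots of $\alpha$

**Proof of Theorem 2(a).** The task is to replace "$\ge\frac12$" by "$>\frac12$". Since $\alpha(\alpha^4-2\alpha^3-1)=-1$, $\alpha$ is a unit in the ring of algebraic integers, and so is every $\alpha^j$. A rational unit is $\pm1$, and $\alpha^j>1$ for $j\ge1$; so no $\alpha^j$, $j\ge1$, is rational. If $\xi\ne0$, then $\xi\alpha^n\in\frac12\mathbb Z$ for at most one $n$, since two such values would have a rational ratio $\alpha^j$. By Theorem 1, $\{\xi\alpha^n\}\ge\frac12$ for infinitely many $n$, hence $\{\xi\alpha^n\}\in(\frac12,1)$ for infinitely many $n$. Apply this to $-\xi$ and use $\{-t\}=1-\{t\}$ for $t\notin\mathbb Z$: infinitely often $\{\xi\alpha^n\}\in(0,\frac12)$. ∎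

**Proof of Theorem 2(b).** By (a), $\limsup_n\{\xi\alpha^n\}\ge\frac12$ for every $\xi\ne0$. For the converse we realize the period-$3$ pattern of the example in Section 4: let $p_n=\frac12$, $s_n=1$ if $3\mid n$, and $p_n=\frac14$, $s_n=0$ otherwise, so that $p_{n+1}=2p_n+p_{n-3}-p_{n-4}-s_n$. Choose any integers $k_0,\dots,k_4$ and put $k_{n+1}=2k_n+k_{n-3}-k_{n-4}+s_n$ for $n\ge4$. These are integers, and $v_n=k_n+p_n\in\frac14\mathbb Z$ is homogeneous. It does not vanish, since $p_n\notin\mathbb Z$. By Lemma B, $v_n=\xi\alpha^n+\sum_{\alpha_i\ne\alpha}b_i\alpha_i^n$ with $\xi$ real and nonzero. The other zeros lie in $|z|<1$, so $\xi\alpha^n-k_n-p_n\to0$ with $p_n\in\{\frac14,\frac12\}$, and $\limsup_n\{\xi\alpha^n\}=\frac12$. ∎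

**Proof of Theorem 2(c).** Suppose $\alpha^{1/m}\in Z$, with $\xi\ne0$. Then $\{\xi\alpha^n\}=\{\xi(\alpha^{1/m})^{mn}\}<\frac12$ for all $n$, so $\alpha\in Z$, contradicting Theorem 1. As $\alpha^{1/m}>1$, it lies in $S$. ∎
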